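\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\numberwithin{equation}{section}


\title{The mixing time of polymer pinning dynamics\\ in the repulsive phase}

\begin{abstract}
We study the heat-bath dynamics of a nonnegative lattice path of length $L$ in which every contact with the axis carries a weight $\lambda$. For every $\lambda\in(0,2)$ and every $\varepsilon\in(0,1)$ we prove that the $\varepsilon$-mixing time is $\frac{1+o(1)}{\pi^2}L^2\log L$. In particular the upper bound holds for $\lambda\in(1,2)$, where contacts are rewarded although the path is still repelled by the axis. In this range the area between two coupled evolutions need not be a supermartingale. We show that the expected area between an extremal evolution and equilibrium nevertheless contracts essentially at the rate of the heat equation, with a slack $\frac{(2-\lambda)^2}{4\lambda}$ in the estimate of the wall terms, and that this slack bounds the total upward drift. A short argument with a concave function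 of the area then gives coalescence within a further time $L^2$. At the critical value $\lambda=2$ we prove the upper bound $\frac{4+o(1)}{\pi^2}L^2\log L$.
\end{abstract}

\section{Introduction}

\subsection{The model and the question}

Let $L\ge 2$ be even and let
\[
\Omega_L=\bigl\{\eta=(\eta_x)_{x=0}^L\in\mathbb Z^{L+1}:\ \eta_0=\eta_L=0,\ |\eta_{x+1}-\eta_x|=1\ (0\le x<L),\ \eta_x\ge0\ (0\le x\le L)\bigr\}.
\]
For a pinning parameter $\lambda\ge0$ let $N(\eta)=\#\{1\le x\le L-1:\eta_x=0\}$ be the number of contacts with the axis, and let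
\[
\mu_L^\lambda(\eta)=\frac{\lambda^{N(\eta)}}{Z_L(\lambda)},\qquad Z_L(\lambda)=\sum_{\eta\in\Omega_L}\lambda^{N(\eta)} .
\]
For $\lambda=1$ this is the uniform measure on $\Omega_L$. For $\lambda>1$ contacts are rewarded, but a path that stays near the axis gives up entropy, and the reward wins only beyond $\lambda=2$. It is known that, along even $L$, $2^{-L}Z_L(\lambda)$ is asymptotic to a constant times $L^{-3/2}$ if $\lambda<2$, times $L^{-1/2}$ if $\lambda=2$, and times $e^{LF(\lambda)}$ with $F(\lambda)>0$ if $\lambda>2$. In the \emph{repulsive} phase $\lambda<2$ the expected number of contacts stays bounded as $L\to\infty$. (The bounds on $Z_L$ that we need are proved in Lemma~\ref{lem:Z}.)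

The \emph{polymer pinning dynamics} is the continuous-time heat-bath chain on $\Omega_L$. Each site $x\in\{1,\dots,L-1\}$ carries an independent Poisson clock of rate one. When it rings, $\eta_x$ is resampled from $\mu_L^\lambda$ given all other coordinates. This has an effect only if $x$ is a \emph{corner}, that is, $\eta_{x-1}=\eta_{x+1}=h$ for some $h$. Then
\begin{itemize}
\item if $h=0$, the new value is $1$;
\item if $h=1$, the new value is $0$ with probability $\frac{\lambda}{1+\lambda}$ and $2$ with probability $\frac1{1+\lambda}$;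
\item if $h\ge2$, the new value is $h-1$ or $h+1$, each with probability $\frac12$.
\end{itemize}
The chain is reversible with respect to $\mu_L^\lambda$. Write $P^\eta_t$ for the law at time $t$ started from $\eta$, and
\[
T^{L,\lambda}_{\mathrm{mix}}(\varepsilon)=\inf\Bigl\{t\ge0:\ \max_{\eta\in\Omega_L}\|P_t^\eta-\mu_L^\lambda\|_{\mathrm{TV}}\le\varepsilon\Bigr\},\qquad\varepsilon\in(0,1).
\]
The following question is posed in \cite{Source}: is it true that for $\lambda\in(1,2)$ and every fixed $\varepsilon\in(0,1)$ one has $T^{L,\lambda}_{\mathrm{mix}}(\varepsilon)\le\frac{1+o(1)}{\pi^2}L^2\log L$ as $L\to\infty$ along even $L$? The answer is yes.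

\begin{theorem}\label{thm:main}
Let $\lambda\in(0,2)$ and $\varepsilon\in(0,1)$. As $L\to\infty$ along even $L$,
\[
T^{L,\lambda}_{\mathrm{mix}}(\varepsilon)=\frac{1+o(1)}{\pi^2}\,L^2\log L .
\]
In particular, for $\lambda\in(1,2)$, $T^{L,\lambda}_{\mathrm{mix}}(\varepsilon)\le\frac{1+o(1)}{\pi^2}L^2\log L$.
\end{theorem}

\begin{theorem}\label{thm:crit}
Let $\lambda=2$ and $\varepsilon\in(0,1)$. As $L\to\infty$ along even $L$,
$T^{L,2}_{\mathrm{mix}}(\varepsilon)\le\frac{4+o(1)}{\pi^2}L^2\log L$.
\end{theorem}

\subsection{Which answer to expect, and where the difficulty is}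

Away from the axis the expected height performs the discrete heat flow: a ring at $x$ replaces $\eta_x$, on average, by $\frac12(\eta_{x-1}+\eta_{x+1})$. The slowest mode $\sin(\pi x/L)$ decays at rate
\[
\kappa=1-\cos(\pi/L)\approx\frac{\pi^2}{2L^2}.
\]
The highest path has area of order $L^2$. In equilibrium the heights are of order $\sqrt L$, so the area is of order $L^{3/2}$. The initial excess becomes invisible once $L^2e^{-\kappa t}\ll L^{3/2}$, that is, for $t$ slightly larger than $\frac{1}{\pi^2}L^2\log L$. This explains the theorem and, made precise, gives the lower bound (Section~\ref{sec:lower}).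

For the upper bound one couples all evolutions monotonically and follows the area between a higher and a lower one. Two things must be shown.

\emph{Contraction.} The axis disturbs the heat flow in two ways. An odd site between two zeros is pushed up. At an even site between two ones the mean new height is $\frac2{1+\lambda}$, which for $\lambda>1$ is below the heat flow value $1$, so the path is pulled down. Since the lower path meets the axis more often, the first effect shrinks the area and the second expands it. For $\lambda\le1$ the second effect has the right sign too. For $\lambda>1$ there are pairs of paths for which the area has positive drift (Section~\ref{sec:six}). We shall see that, for $\lambda\le2$, the expected drift is nonpositive when one of the two evolutions is extremal and the other is in equilibrium. Both wall effects are compared with the same quantity, the difference of the two contact probabilities at an even interior site. Monotonicity in time shows that the pull costs at most $\frac{\lambda-1}{\lambda}$ times this difference,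 and the FKG inequality shows that the push gains at least $\frac\lambda4$ times it. The gain exceeds the cost, because
\begin{equation}\label{eq:theta}
\theta:=\frac\lambda4-\frac{\lambda-1}\lambda=\frac{(2-\lambda)^2}{4\lambda}>0\qquad(0<\lambda<2).
\end{equation}

\emph{From area $L^{3/2}$ to area $0$.} Contraction alone needs the expected area to fall below $1$, hence $L^2e^{-\kappa t}\ll1$, which costs four times the correct time. After time $t_0=\frac{1+\delta}{\pi^2}L^2\log L$ the expected area is only $O(L^{3/2-\delta/4})$, and it is the randomness of the area that brings it to zero. The slack $\theta$ enters a second time here: it shows that the expected \emph{total} upward drift after $t_0$ is at most a constant times the expected area at $t_0$. So the area $A$ is almost a supermartingale, and its quadratic variation grows at rate at least $A/\sqrt L$ up to logarithms. A process with such fluctuations, started from $a$, is absorbed at $0$ in time about $a\sqrt L$, which for $a=L^{3/2-\delta/4}$ is less than $L^2$.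

Sections~\ref{sec:tools}--\ref{sec:contraction} carry out the first step, Sections~\ref{sec:shape} and~\ref{sec:coal} the second. Section~\ref{sec:crit} treats $\lambda=2$, where the slack is zero.

\medskip
\noindent\textbf{Conventions.} We fix $\lambda\in(0,2]$ (so that $\mu_L^\lambda$ charges every path) and write $\mu=\mu_L^\lambda$, $Z_n=Z_n(\lambda)$; $L$ is even and large, and ``with high probability'' means with probability tending to $1$ as $L\to\infty$. The letter $C$ denotes positive constants, possibly different at each occurrence, that depend only on $\lambda$ and, where these occur, on the auxiliary parameters $\delta$ and $\beta$. We use $\frac{s^2}2\bigl(1-\frac{s^2}{12}\bigr)\le1-\cos s\le\frac{s^2}2$. For a measure $\nu$ and a function $f$, $\nu(f)$ is the integral. We put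
\[
\gamma=\frac{\lambda-1}{\lambda+1},\qquad\gamma_+=\max(\gamma,0),
\]
and
\[
u_x=1\{\eta_x=0\}\quad(x\text{ even}),\qquad v_x=1\{\eta_{x-1}=\eta_{x+1}=1\}\quad(x\text{ even},\ 0<x<L),
\]
so that $u_0=u_L=1$, and $u_x=1$ implies $v_x=1$ for even $0<x<L$. Sums over $x$ odd or $x$ even without further specification run over such $x$ with $0<x<L$.

\section{Order, correlation and the generator}\label{sec:tools}

Paths are ordered coordinatewise. Heights at a given site all have the same parity as the site, so two different heights there differ by at least $2$. The maximal path is $\top$, with $\top_x=\min(x,L-x)$, and the minimal path is $\bot=(0,1,0,1,\dots,0)$. A function on $\Omega_L$ is increasing (decreasing) if it preserves (reverses) this order. The functions $u_x$, $v_x$ and $u_{x-1}u_{x+1}$ are decreasing.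

\paragraph{Grand coupling.} At each ring at $x$ draw fresh independent uniform variables $(U_h)_{h\in\mathbb Z}$ on $[0,1]$. A path with a corner at $x$ whose neighbors have height $h$ uses $U_h$ only: for $h=0$ the new value is $1$; for $h=1$ it is $0$ if $U_1<\frac\lambda{1+\lambda}$ and $2$ otherwise; for $h\ge2$ it is $h-1$ if $U_h<\frac12$ and $h+1$ otherwise. All initial paths use the same clocks and uniforms.

\begin{lemma}\label{lem:mono}
The grand coupling preserves the order. Consequently $P_t^\bot$ is stochastically nondecreasing in $t$, $P_t^\top$ is stochastically nonincreasing in $t$, and $P_t^\bot\preceq\mu\preceq P_t^\top$ in the stochastic order.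
\end{lemma}

\begin{proof}
Let $\eta\le\eta'$ before a ring at $x$. We list the possible neighborhoods of $x$.
\begin{itemize}
\item Both have a corner at the same $h$: the new values agree.
\item Both have corners, at $h<h'$. Then $h'\ge h+2$ by parity, and the new values satisfy $\eta_x\le h+1\le h'-1\le\eta'_x$.
\item $\eta$ has a corner at $h$, $\eta'$ has neighbors $\{k,k+2\}$. Then $k\ge h$ and the new values satisfy $\eta_x\le h+1\le k+1=\eta'_x$.
\item $\eta$ has neighbors $\{k,k+2\}$, $\eta'$ has a corner at $h'$. Then $h'\ge k+2$ and $\eta_x=k+1\le h'-1\le\eta'_x$.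
\item Neither has a corner: nothing changes.
\end{itemize}
For the consequences, run the coupling from $\bot$ and from an independent random path with law $P_s^\bot$; this gives $P^\bot_t\preceq P^\bot_{t+s}$. The other statements follow in the same way, starting from $\top$ or from a path with law $\mu$.
\end{proof}

\paragraph{FKG.} Recall the FKG inequality: if $\Lambda$ is a finite distributive lattice and $\nu$ a probability on $\Lambda$ with $\nu(a\vee b)\nu(a\wedge b)\ge\nu(a)\nu(b)$ for all $a,b$, then $\nu(fg)\ge\nu(f)\nu(g)$ for $f,g$ both increasing or both decreasing (and the reverse inequality if one is increasing and the other decreasing). The set $\Omega_L$ is closed under coordinatewise maximum and minimum, and for $\eta,\eta'\in\Omega_L$ and each site $x$ we have $1\{\max(\eta_x,\eta'_x)=0\}+1\{\min(\eta_x,\eta'_x)=0\}=1\{\eta_x=0\}+1\{\eta'_x=0\}$. Hence $N(\max(\eta,\eta'))+N(\min(\eta,\eta'))=N(\eta)+N(\eta')$, and the hypothesis holds, with equality, for $\mu$. It also holds for $\mu(\cdot\mid\eta_y=0)$, because $\{\eta_y=0\}$ is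 closed under maximum and minimum.

\paragraph{Monotone densities.} Let $F_t^\top=P_t^\top/\mu$ and $F_t^\bot=P_t^\bot/\mu$. By reversibility
\[
F_t^\top(\eta)=\frac{P_t^\eta(\{\top\})}{\mu(\top)},
\]
and $1_{\{\top\}}$ is increasing, so $F_t^\top$ is increasing by Lemma~\ref{lem:mono}. In the same way $F_t^\bot$ is decreasing.

\paragraph{Generator.} Let $\mathcal L$ be the generator. For $1\le x\le L-1$,
\begin{equation}\label{eq:gen}
\mathcal L\eta_x=\tfrac12(\eta_{x-1}+\eta_{x+1})-\eta_x+1_{\{x\text{ odd}\}}u_{x-1}u_{x+1}-\gamma\,1_{\{x\text{ even}\}}v_x .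
\end{equation}
Indeed, at a site that is not a corner $\eta_x$ equals the mean of its neighbors and does not move; at a corner with $h\ge2$ the mean new value is $h$; at $h=0$ ($x$ odd) it is $1=0+1$; and at $h=1$ ($x$ even) it is $\frac{2}{1+\lambda}=1-\gamma$. Moreover, for even $0<x<L$,
\begin{equation}\label{eq:genu}
\mathcal Lu_x=\tfrac{\lambda}{1+\lambda}v_x-u_x ,\qquad\text{hence}\qquad\mu(u_x)=\tfrac\lambda{1+\lambda}\mu(v_x):
\end{equation}
if $v_x=1$, then after a ring at $x$ we have $u_x=1$ with probability $\frac\lambda{1+\lambda}$; if $v_x=0$, then $u_x=0$ both before and after a ring at $x$.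

\section{The case $L=6$ by hand}\label{sec:six}

The difficulty and its cure are visible for $L=6$ (for $L=4$ only $\eta_2$ moves). Here $\eta_1=\eta_5=1$, and we write a path as $\eta_2\eta_3\eta_4$. The five paths and their weights are
\[
010:\ \lambda^2,\qquad 210:\ \lambda,\qquad 012:\ \lambda,\qquad 212:\ 1,\qquad232:\ 1 .
\]

\emph{The area can grow.} Couple $\sigma=212$ and $\tau=232$, and let $A=\frac12\sum_x(\tau_x-\sigma_x)$, so that $A=1$. A ring at $3$ merges them, since both have a corner between heights $2$: $A$ drops by $1$ at rate $1$. A ring at $2$ does nothing to $\tau$, which has neighbors $1,3$ there, but sends $\sigma$ to $012$ with probability $\frac\lambda{1+\lambda}$, so that $A$ increases by $1$. The same holds at $4$, with $210$ in place of $012$. The drift of $A$ is therefore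
\[
-1+\frac{2\lambda}{1+\lambda}=\gamma ,
\]
which is positive for $\lambda>1$. Appending the same path to $\sigma$ and $\tau$ after site $6$ does not change this computation, so such pairs exist for every even $L\ge6$. No bound valid for all pairs of paths can give contraction of the area itself.

\emph{The expected area decreases.} Start from $\bot=010$, write $P=P_t^\bot$ and $\Delta(f)=P(f)-\mu(f)$, which is nonnegative for decreasing $f$. Summing \eqref{eq:gen} and using $\eta_2=2-2u_2$, $\eta_4=2-2u_4$, or going through the five paths,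
\[
\mathcal L(\eta_2+\eta_3+\eta_4)=u_2+u_2u_4+u_4-1-\gamma(v_2+v_4).
\]
So for $D=\sum_x(\mu(\eta_x)-P(\eta_x))$, using the left-right symmetry,
\[
D'=-2\Delta(u_2)-\Delta(u_2u_4)+2\gamma\Delta(v_2).
\]
For $\lambda>1$ the last term is dangerous, and two facts control it.

First, $P(u_2)$ is nonincreasing in time by Lemma~\ref{lem:mono}, and by \eqref{eq:genu} its derivative is $\frac\lambda{1+\lambda}\Delta(v_2)-\Delta(u_2)$. Thus $\Delta(v_2)\le\frac{1+\lambda}\lambda\Delta(u_2)$, and for $\lambda>1$ the last term is at most $2\,\frac{\lambda-1}\lambda\Delta(u_2)$.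

Second, given $\eta_2=0$ only $010$ and $012$ are possible, with equilibrium probabilities $\frac\lambda{1+\lambda}$ and $\frac1{1+\lambda}$. Since the density $F=P/\mu$ is decreasing, $F(010)\ge F(012)$, whence $P(u_2u_4)\ge\frac\lambda{1+\lambda}P(u_2)$, with equality when $P$ is replaced by $\mu$. Subtracting, $\Delta(u_2u_4)\ge\frac\lambda{1+\lambda}\Delta(u_2)$. Altogether, for $\lambda>1$,
\[
D'\le-\Bigl(2+\frac\lambda{1+\lambda}-\frac{2(\lambda-1)}\lambda\Bigr)\Delta(u_2)\le0 .
\]
Here the endpoints help a great deal: the terms $u_0u_2=u_2$ and $u_4u_6=u_4$ need no correlation estimate. In a long path most sites are far from the endpoints, and one must know how likely a zero is two steps from a given zero. For $\lambda\le2$ this probability is at least $\lambda/4$, which is just enough.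

\section{Contraction of the expected area}\label{sec:contraction}

\subsection{Partition functions}

\begin{lemma}\label{lem:Z}
Let $\lambda\in(0,2]$. For even $n\ge4$ we have $Z_n\le4Z_{n-2}$. Moreover, for even $n\ge2$,
\[
C^{-1}n^{-3/2}\le2^{-n}Z_n(\lambda)\le Cn^{-3/2}\quad(\lambda<2),\qquad 2^{-n}Z_n(2)\le Cn^{-1/2}.
\]
\end{lemma}

\begin{proof}
The idea is to write $4^{-j}Z_{2j}$ as a mixture of geometric sequences, which makes its monotonicity in $j$ obvious.

Let $w_0=1$ and $w_j=\lambda4^{-j}Z_{2j}$ for $j\ge1$. Let $\mathrm{Cat}_i$ be the Catalan numbers. There are $\mathrm{Cat}_{i-1}$ paths from $0$ to $0$ of length $2i$ that are positive in between, so splitting at the first return to $0$ gives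
$w_j=\sum_{i=1}^j\lambda\,\mathrm{Cat}_{i-1}4^{-i}w_{j-i}$ for $j\ge1$. Since $\sum_{i\ge1}\mathrm{Cat}_{i-1}(z/4)^i=\frac12(1-\sqrt{1-z})$ and $\frac\lambda2(1-\sqrt{1-z})<1$ for $z\in[0,1)$, we obtain
\[
\sum_{j\ge0}w_jz^j=\frac1{c_0+\alpha\sqrt{1-z}},\qquad\alpha=\frac\lambda2>0,\quad c_0=1-\alpha\ge0,\quad z\in[0,1).
\]
We claim that for all $s>0$
\begin{equation}\label{eq:stieltjes}
\frac1{c_0+\alpha\sqrt s}=\frac1\pi\int_0^\infty\frac{\alpha\sqrt u}{(c_0^2+\alpha^2u)(s+u)}\,du .
\end{equation}
Both sides are continuous in $s>0$, so we may assume $\alpha^2s\ne c_0^2$. With $u=y^2$ the right side is $\frac{2\alpha}\pi$ times the integral over $y\in(0,\infty)$ of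
\[
\frac{y^2}{(c_0^2+\alpha^2y^2)(s+y^2)}=\frac1{\alpha^2s-c_0^2}\Bigl[\frac s{s+y^2}-\frac{c_0^2}{c_0^2+\alpha^2y^2}\Bigr].
\]
The two fractions in brackets integrate to $\frac{\pi\sqrt s}2$ and $\frac{\pi c_0}{2\alpha}$ (the latter is $0$ if $c_0=0$). So the right side of \eqref{eq:stieltjes} equals $\frac{\alpha\sqrt s-c_0}{\alpha^2s-c_0^2}=\frac1{\alpha\sqrt s+c_0}$.

Put $s=1-z$ in \eqref{eq:stieltjes} and expand $\frac1{1+u-z}=\sum_jz^j(1+u)^{-j-1}$. All terms are nonnegative, so we may exchange sum and integral, and comparing coefficients gives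
\[
w_j=\frac1\pi\int_0^\infty\frac{\alpha\sqrt u}{c_0^2+\alpha^2u}\,(1+u)^{-j-1}\,du .
\]
This is nonincreasing in $j$. For $j=n/2\ge2$ the inequality $w_j\le w_{j-1}$ is $Z_n\le4Z_{n-2}$.

If $\lambda<2$ then $c_0>0$. For $j\ge1$,
\[
w_j\le\frac{\alpha}{\pi c_0^2}\int_0^\infty\sqrt u\,(1+u)^{-j-1}du=\frac{\alpha}{\pi c_0^2}\,\frac{\Gamma(\frac32)\Gamma(j-\frac12)}{\Gamma(j+1)}\le Cj^{-3/2}.
\]
On the other hand, for $0\le u\le1/j$ we have $(1+u)^{-j-1}\ge e^{-(j+1)/j}\ge e^{-2}$ and $c_0^2+\alpha^2u\le c_0^2+\alpha^2$, so $w_j\ge C^{-1}\int_0^{1/j}\sqrt u\,du\ge C^{-1}j^{-3/2}$. Finally, giving each of the $N(\eta)+1$ excursions of $\eta$ a sign shows that $2Z_n(2)$ is the number $\binom n{n/2}$ of simple random walk bridges of length $n$, which is at most $C2^nn^{-1/2}$.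
\end{proof}

Given $\eta_y=0$ for an even $0<y<L$, the parts of the path on the two sides of $y$ are independent with laws $\mu_y^\lambda$ and $\mu_{L-y}^\lambda$. This gives two consequences.

First, let $y,y'\in[0,L]$ be even with $|y-y'|=2$ and $0<y<L$. Then
\begin{equation}\label{eq:quarter}
\mu(u_{y'}\mid u_y=1)\ge\frac\lambda4 .
\end{equation}
If $y'\in\{0,L\}$, the left side is $1\ge\frac\lambda4$. Otherwise let $n\ge4$ be the length of the part of $[0,L]$ on the side of $y$ that contains $y'$; since $Z_2=1$, the left side is $\lambda Z_{n-2}/Z_n\ge\lambda/4$.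

Second, if $\lambda<2$ then for even $0<x<L$
\begin{equation}\label{eq:contact}
\mu(u_x)=\frac{\lambda Z_xZ_{L-x}}{Z_L}\le C\Bigl(\frac{x(L-x)}L\Bigr)^{-3/2}\le C\min(x,L-x)^{-3/2}.
\end{equation}

\subsection{The evolution of the mean heights}

We treat two cases with the same notation:
\begin{align*}
(\bot)&\quad\Delta_t(f)=P_t^\bot(f)-\mu(f),\qquad m_x(t)=\mu(\eta_x)-P_t^\bot(\eta_x);\\
(\top)&\quad\Delta_t(f)=\mu(f)-P_t^\top(f),\qquad m_x(t)=P_t^\top(\eta_x)-\mu(\eta_x).
\end{align*}
In both cases Lemma~\ref{lem:mono} gives $m_x\ge0$, and $\Delta_t(f)\ge0$ for decreasing $f$. Also $m_0=m_1=m_{L-1}=m_L=0$, because $\eta_1=\eta_{L-1}=1$ always. Since $\mu(\mathcal L\eta_x)=0$, \eqref{eq:gen} gives in both cases, for $1\le x\le L-1$,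
\begin{equation}\label{eq:m}
m_x'=\tfrac12(m_{x-1}+m_{x+1})-m_x-1_{\{x\text{ odd}\}}\Delta_t(u_{x-1}u_{x+1})+\gamma\,1_{\{x\text{ even}\}}\Delta_t(v_x).
\end{equation}
The next lemma compares both wall terms with the single quantity $\Delta_t(u_y)$, as in Section~\ref{sec:six}.

\begin{lemma}\label{lem:ab}
Let $\lambda\in(0,2]$. In both cases, for all $t\ge0$:
\begin{enumerate}
\item[(a)] for even $0<x<L$, $\Delta_t(u_x)$ is nonincreasing in $t$, and $\Delta_t(v_x)\le\frac{1+\lambda}\lambda\Delta_t(u_x)$;
\item[(b)] for odd $0<x<L$, $\Delta_t(u_{x-1}u_{x+1})\ge\frac\lambda8\bigl(\Delta_t(u_{x-1})+\Delta_t(u_{x+1})\bigr)$.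
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $u_x$ is decreasing, $P_t^\bot(u_x)$ is nonincreasing and $P_t^\top(u_x)$ nondecreasing in $t$ by Lemma~\ref{lem:mono}. So $\Delta_t(u_x)$ is nonincreasing in both cases. By \eqref{eq:genu} and $\mu(\mathcal Lu_x)=0$,
\begin{equation}\label{eq:uprime}
\tfrac{d}{dt}\Delta_t(u_x)=\tfrac\lambda{1+\lambda}\Delta_t(v_x)-\Delta_t(u_x),
\end{equation}
and the right side must be nonpositive.

(b) Let $\{y,y'\}=\{x-1,x+1\}$ and suppose first $0<y<L$. Put $q=\mu(u_{y'}\mid u_y=1)$. In case ($\bot$), $u_{y'}$ and $F_t^\bot$ are both decreasing, so FKG under $\mu(\cdot\mid u_y=1)$ gives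
\[
P_t^\bot(u_yu_{y'})=\mu(u_y)\,\mu(u_{y'}F_t^\bot\mid u_y=1)\ge q\,\mu(u_y)\,\mu(F_t^\bot\mid u_y=1)=q\,P_t^\bot(u_y).
\]
In case ($\top$), $F_t^\top$ is increasing and $P_t^\top(u_yu_{y'})\le q\,P_t^\top(u_y)$. In equilibrium $\mu(u_yu_{y'})=q\,\mu(u_y)$. Subtracting in the appropriate order and using \eqref{eq:quarter} and $\Delta_t(u_y)\ge0$, in both cases $\Delta_t(u_yu_{y'})\ge q\,\Delta_t(u_y)\ge\frac\lambda4\Delta_t(u_y)$. If $y\in\{0,L\}$, the inequality $\Delta_t(u_yu_{y'})\ge\frac\lambda4\Delta_t(u_y)$ is trivial, because the left side is nonnegative and $\Delta_t(u_y)=0$. Now average over the two choices of $y$.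
\end{proof}

For $g:\{0,\dots,L\}\to[0,\infty)$ let $D_g(t)=\sum_{x=1}^{L-1}g_xm_x(t)$. Multiplying \eqref{eq:m} by $g_x$ and summing by parts (the boundary terms vanish since $m_0=m_1=m_{L-1}=m_L=0$),
\begin{equation}\label{eq:Dg}
D_g'=\sum_{x=1}^{L-1}m_x\Bigl(\frac{g_{x-1}+g_{x+1}}2-g_x\Bigr)-\sum_{x\text{ odd}}g_x\Delta_t(u_{x-1}u_{x+1})+\gamma\sum_{x\text{ even}}g_x\Delta_t(v_x).
\end{equation}
By Lemma~\ref{lem:ab}(b), and since $\Delta_t(u_0)=\Delta_t(u_L)=0$,
\begin{equation}\label{eq:push}
\sum_{x\text{ odd}}g_x\Delta_t(u_{x-1}u_{x+1})\ge\frac\lambda8\sum_{y\text{ even}}(g_{y-1}+g_{y+1})\Delta_t(u_y).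
\end{equation}
If $\lambda\in(1,2]$, then $\gamma\frac{1+\lambda}\lambda=\frac{\lambda-1}\lambda$ and Lemma~\ref{lem:ab}(a) show that the last two sums in \eqref{eq:Dg} contribute at most
\begin{equation}\label{eq:bracket}
\sum_{y\text{ even}}\Delta_t(u_y)\Bigl[\frac{\lambda-1}\lambda\,g_y-\frac\lambda8(g_{y-1}+g_{y+1})\Bigr].
\end{equation}
If $\lambda\le1$, then $\gamma\le0$ and they contribute at most $0$.

\subsection{Consequences below criticality}

For $\lambda<2$ we use two weights. With $g\equiv1$ the heat term in \eqref{eq:Dg} vanishes and the slack $\theta$ in \eqref{eq:theta} remains. To see exponential decay we need an eigenfunction. The obvious one, $\sin(\pi x/L)$, vanishes at the endpoints, and bounding the area by the weighted area would lose a factor of order $L$. So we take the sine of a slightly longer interval. Write $D=D_1$ for $g\equiv1$, and for $\delta\in(0,1)$ put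
\[
t_0=(1+\delta)\frac{L^2\log L}{\pi^2}.
\]

\begin{proposition}\label{prop:contr}
Let $\lambda\in(0,2)$ and $\delta\in(0,1)$. There is $C=C(\lambda,\delta)$ such that in both cases, for $L$ large,
\begin{enumerate}
\item[(i)] $D(t_0)\le CL^{3/2-\delta/4}$;
\item[(ii)] if $\lambda>1$, then $\displaystyle\int_{t_0}^\infty\sum_{x\text{ even}}\Delta_t(v_x)\,dt\le C\,D(t_0)$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) Choose $\beta>0$ with $(1+\delta)/(1+2\beta)^2=1+\delta/2$, and let
\begin{equation}\label{eq:sine}
\omega=\frac\pi{(1+2\beta)L},\qquad g_x=\sin\bigl(\omega(x+\beta L)\bigr).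
\end{equation}
Then $\frac12(g_{x-1}+g_{x+1})=g_x\cos\omega$. For $0\le x\le L$ the argument of the sine runs over an interval symmetric about $\frac\pi2$, with left endpoint $\frac{\pi\beta}{1+2\beta}$, so $g_x\ge g_{\min}:=\sin\frac{\pi\beta}{1+2\beta}>0$. If $\lambda>1$, the bracket in \eqref{eq:bracket} is
\[
g_y\Bigl[\frac{\lambda-1}\lambda-\frac\lambda4\cos\omega\Bigr]=g_y\Bigl[-\theta+\frac\lambda4(1-\cos\omega)\Bigr],
\]
which is nonpositive for large $L$, because $\theta>0$ and $\omega\to0$. This is where $\lambda<2$ is used. So for every $\lambda\in(0,2)$, $D_g'\le-(1-\cos\omega)D_g$. Since $D_g(0)\le\sum_x\top_x\le L^2$,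
\[
D(t)\le g_{\min}^{-1}D_g(t)\le g_{\min}^{-1}L^2e^{-(1-\cos\omega)t}.
\]
Finally $(1-\cos\omega)t_0\ge\frac{\omega^2}2t_0-o(1)=\frac12\bigl(1+\frac\delta2\bigr)\log L-o(1)$.

(ii) For $g\equiv1$ and $\lambda\in(1,2)$, \eqref{eq:Dg} and \eqref{eq:bracket} give $D'\le-\theta\sum_{y\text{ even}}\Delta_t(u_y)$. Integrating from $t_0$ to infinity, and using $D\ge0$, we get $\int_{t_0}^\infty\sum_{y\text{ even}}\Delta_t(u_y)\,dt\le D(t_0)/\theta$. With Lemma~\ref{lem:ab}(a) this proves (ii) with constant $\frac{1+\lambda}{\lambda\theta}$.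
\end{proof}

\section{Typical shape of the paths after time $t_0$}\label{sec:shape}

To convert small expected area into coalescence we must show that the area fluctuates enough. It fluctuates through rings at sites where the two paths differ and where at least one of them has a corner. We need many such sites: corners must be dense, and the area must be spread over many sites, that is, the paths must not be high. In this section $\lambda\in(0,2)$ and $\delta\in(0,1)$ are fixed. Let $\eta_t^\bot,\eta_t^\top$ and $\xi_t$ be the processes of the grand coupling started from $\bot$, $\top$, and from $\xi_0\sim\mu$ independent of clocks and uniforms. Then $\eta_t^\bot\le\xi_t\le\eta_t^\top$ and $\xi_t\sim\mu$ for all $t$.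

\subsection{Corners of the equilibrium path}

Call $x\in\{1,\dots,L-1\}$ a \emph{good corner} of $\eta$ if $\eta_{x-1}=\eta_{x+1}\ge1$; at these sites the outcome of a ring is genuinely random. Let $k=\lceil20\log_2L\rceil$, and let $\mathcal G\subset\Omega_L$ be the set of paths for which any $k$ consecutive sites in $\{1,\dots,L-1\}$ contain a good corner.

\begin{lemma}\label{lem:corners}
For $L$ large, $\mu(\mathcal G^c)\le L^{-10}$. With high probability $\xi_t\in\mathcal G$ for all $t\in[t_0,t_0+L^2]$.
\end{lemma}

\begin{proof}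
Let $J\subset\{1,\dots,L-1\}$ consist of $k$ consecutive sites without a good corner of $\eta$. Then $J$ contains no corner at all. Indeed, a corner $x\in J$ that is not good has $\eta_{x\pm1}=0$. Since $k\ge2$, one of $x\pm1$ lies in $J$; it is a zero in $\{1,\dots,L-1\}$, so both its neighbors have height $1$ and it is a good corner, a contradiction. So $\eta$ is monotone along $k+1$ consecutive steps.

We bound the probability of this by comparison with $\lambda=2$. By Lemma~\ref{lem:Z},
\[
\frac{d\mu_L^\lambda}{d\mu_L^2}=\Bigl(\frac\lambda2\Bigr)^N\frac{Z_L(2)}{Z_L(\lambda)}\le CL .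
\]
The measure $\mu_L^2$ is the law of $|S|$ for a uniform simple random walk bridge $S$, since every $\eta$ arises from $2^{N(\eta)+1}$ bridges. If $|S|$ is monotone along a stretch, then $S$ can vanish only at an end of the stretch, and all its steps there are equal. For a given stretch of $k+1$ steps this has probability at most $2\cdot2^{L-k-1}\big/\binom L{L/2}\le C\sqrt L\,2^{-k}$. Summing over the at most $L$ stretches, $\mu(\mathcal G^c)\le L\cdot CL\cdot C\sqrt L\,2^{-k}\le L^{-10}$ for $L$ large.

For the second statement, condition on all ring times and ring sites after $t_0$. Given these, $\xi_{t_0}\sim\mu$, and the uniforms used after $t_0$ are independent of $\xi_{t_0}$. Each single-site update preserves $\mu$, so immediately after each ring $\xi$ has conditional law $\mu$. The expected number of rings in $(t_0,t_0+L^2]$ after which $\xi\notin\mathcal G$ is thus at most $L\cdot L^2\cdot L^{-10}$. As $\xi$ changes only at rings and $P(\xi_{t_0}\notin\mathcal G)\le L^{-10}$, the claim follows.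
\end{proof}

\subsection{Height of the top path}

\begin{lemma}\label{lem:height}
Let $H=5\sqrt L\log L$. With high probability $\max_x\eta_t^\top(x)\le H$ for all $t\in[t_0,t_0+L^2]$.
\end{lemma}

\begin{proof}
We dominate $\eta^\top$ by a path that never feels the wall. Let $h_0=2\lceil\sqrt L\log L\rceil$. Let $\psi_t$ be the corner-flip dynamics \emph{without wall} on paths with steps $\pm1$ and $\psi(0)=\psi(L)=h_0$, started from $h_0+\top$. It uses the same clocks and uniforms; at a corner with neighbors at height $h\in\mathbb Z$ the new value is $h-1$ if $U_h<\frac12$ and $h+1$ otherwise.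

\emph{Domination.} As long as $\min\psi\ge2$, the order $\eta^\top\le\psi$ is preserved. Parities agree because $h_0$ is even, and in the proof of Lemma~\ref{lem:mono} the only case in which it matters that both paths follow the same rule is that of two corners at the same height $h$. Then $h\ge2$, and both paths do use the same rule.

\emph{Variance.} Let $\varphi=\psi-h_0$, and let $p_t$ be the heat kernel on $\{1,\dots,L-1\}$ generated by $f\mapsto\frac12(f_{x-1}+f_{x+1})-f_x$ with $f_0=f_L=0$. The drift of $\varphi(y)$ is exactly $\frac12(\varphi(y-1)+\varphi(y+1))-\varphi(y)$. With $M(y)$ the martingale part of $\varphi(y)$, variation of constants gives, for fixed $T$ and $x$,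
\[
\varphi_T(x)=\sum_yp_T(x,y)\top_y+N_T,\qquad N_r=\sum_y\int_0^rp_{T-s}(x,y)\,dM_s(y)\quad(0\le r\le T).
\]
By concavity of the sine on $[0,\frac\pi2]$, $\top_y\le\frac L2\sin\frac{\pi y}L$, so the first term lies in $[0,\frac L2e^{-\kappa T}]$. The $M(y)$ have no common jumps, and their jumps have size $2$ and rate at most $\frac12$. Therefore
\[
\langle N\rangle_T\le2\int_0^T\sum_yp_{T-s}(x,y)^2ds=2\int_0^Tp_{2s}(x,x)\,ds\le\int_0^\infty p_s(x,x)\,ds=\frac{2x(L-x)}L\le\frac L2 .
\]
The last integral is the diagonal value of the Green function $G_y=\int_0^\infty p_s(x,y)\,ds$, which solves $\frac12(G_{y-1}+G_{y+1})-G_y=-1_{\{y=x\}}$ with $G_0=G_L=0$; it is $G_y=\frac2L\min(x,y)(L-\max(x,y))$.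

\emph{Concentration.} The jumps $j$ of $N$ satisfy $|j|\le2$. For $0<\vartheta\le\frac12$ we have $e^{\vartheta j}-1-\vartheta j\le\vartheta^2j^2$, because $a\mapsto(e^a-1-a)/a^2$ is increasing with value $e-2<1$ at $a=1$. If $\varphi(y)$ jumps at rate $q_y(s)$ and this produces a jump $j_y(s)$ of $N$, then $\exp\bigl(\vartheta N_r-\int_0^r\sum_yq_y(e^{\vartheta j_y}-1-\vartheta j_y)\,ds\bigr)$ is a martingale, and $\langle N\rangle_r=\int_0^r\sum_yq_yj_y^2\,ds$, so $\exp(\vartheta N_r-\vartheta^2\langle N\rangle_r)$ is a supermartingale. The same holds for $-N$. With $z=\sqrt L\log L$ and $\vartheta=z/L$, which is at most $\frac12$ for large $L$,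
\[
P(|N_T|\ge z)\le2e^{-\vartheta z+\vartheta^2L/2}=2e^{-\frac12\log^2L}.
\]
A Poisson variable of mean $1$ is at least $m$ with probability at most $1/m!$. By a union bound, with high probability the following hold:
\begin{itemize}
\item $|N_T|<\sqrt L\log L$ for all $x$ and all integers $0\le T\le L^3$ (recall that $N$ depends on $T$ and $x$);
\item no site rings more than $\log^2L$ times in any interval $[n,n+1]$, with $0\le n\le L^3$ an integer.
\end{itemize}
Let $t\le t_0+L^2$ and $n=\lfloor t\rfloor\le L^3$. Between $n$ and $t$ each height changes by at most $2\log^2L$. So $\min\psi_t\ge h_0-\sqrt L\log L-2\log^2L\ge2$ for large $L$, and hence $\eta_t^\top\le\psi_t$ on the whole interval $[0,t_0+L^2]$. If $t\ge t_0$, then $n\ge t_0-1$, and since $\kappa t_0=\frac{1+\delta}2\log L-o(1)$ we have $\frac L2e^{-\kappa n}\le\sqrt L$. Thus $\psi_t\le h_0+\sqrt L+\sqrt L\log L+2\log^2L\le H$.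
\end{proof}

\section{Coalescence: the upper bound in Theorem~\ref{thm:main}}\label{sec:coal}

Fix $\lambda\in(0,2)$, $\delta\in(0,1)$, and let $(\sigma,\tau)$ be one of the pairs $(\eta^\bot,\xi)$, $(\xi,\eta^\top)$. Put
\[
d_x=\tau_x-\sigma_x\in2\mathbb Z_{\ge0},\qquad A_t=\tfrac12\sum_xd_x(t)\in\mathbb Z_{\ge0}.
\]
Then $E[A_t]=\frac12D(t)$ in the corresponding case of Section~\ref{sec:contraction}, and $0$ is absorbing for $A$. The triple $(\eta^\bot,\xi,\eta^\top)$ is a continuous-time Markov chain on a finite set. Stopping times refer to its filtration, and Dynkin's formula is applied to functions of this chain and bounded stopping times.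

\paragraph{Drift.} By \eqref{eq:gen}, and since $d_0=d_1=d_{L-1}=d_L=0$ removes the heat term, the drift of $A$ is
\begin{align}
b&=\tfrac12\Bigl[-\sum_{x\text{ odd}}\bigl((u_{x-1}u_{x+1})(\sigma)-(u_{x-1}u_{x+1})(\tau)\bigr)+\gamma\sum_{x\text{ even}}\bigl(v_x(\sigma)-v_x(\tau)\bigr)\Bigr]\notag\\
&\le\frac{\gamma_+}2V_t,\qquad V_t:=\sum_{x\text{ even}}\bigl(v_x(\sigma_t)-v_x(\tau_t)\bigr)\ge0, \label{eq:drift}
\end{align}
because $u_{x-1}u_{x+1}$ and $v_x$ are decreasing. Moreover $E[V_t]=\sum_{x\text{ even}}\Delta_t(v_x)$, so Proposition~\ref{prop:contr} gives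
\begin{equation}\label{eq:totaldrift}
\gamma_+\int_{t_0}^\infty E[V_t]\,dt\le CL^{3/2-\delta/4}
\end{equation}
(trivially if $\lambda\le1$, when $\gamma_+=0$).

\paragraph{Fluctuation.} A ring changes $\sigma_x$ and $\tau_x$ by at most $2$ each, so the jumps of $A$ satisfy $|\Delta A|\le2$. Let $\Gamma=\sum_xE[(\Delta A)^2\mid\text{ring at }x]$, evaluated at the current state. Since every clock has rate one, this is the rate at which the quadratic variation of $A$ grows.

\begin{lemma}\label{lem:gamma}
Let $p=\frac{\min(1,\lambda)}{1+\lambda}$. Whenever $\xi_t\in\mathcal G$ and $\max\eta_t^\top\le H$, we have $\Gamma\ge\dfrac{pA_t}{kH}$.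
\end{lemma}

\begin{proof}
Call $x$ \emph{active} if $d_x>0$ and $x$ is a good corner of $\sigma$ or of $\tau$.

\emph{A ring at an active site gives $|\Delta A|\ge1$ with probability at least $p$.} Let $\rho\in\{\sigma,\tau\}$ have a good corner at $x$ with neighbors at height $h\ge1$, and let $\rho'$ be the other path. If $\rho'$ has the same neighbor heights, then the new values coincide and $\Delta A=-d_x/2\le-1$. Otherwise the new $\rho'_x$ is either unchanged, or equal to $1$, or a function of some $U_{h'}$ with $h'\ne h$; in all cases it is independent of $U_h$. The new $\rho_x$ takes two different values, each with probability at least $p$ (note that $p\le\frac12$). Given the new $\rho'_x$, at least one of them makes $\Delta A\ne0$.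

\emph{There are many active sites.} Let $\{x:\ell_1<x<\ell_2\}$ be a maximal run of $\ell$ sites with $d_x>0$. Since $d_{\ell_1}=d_{\ell_2}=0$, $\tau$ steps up from $\ell_1$ and down into $\ell_2$. So $\tau$ has a local maximum at some $x$ in the run, with neighbors at some height $h$. If $h=0$, then $\sigma_{x\pm1}=0$ as well, so $\sigma_x=1=\tau_x$, contradicting $d_x>0$. Hence $h\ge1$ and $x$ is active. Since $\xi\in\mathcal G$, each of the $\lfloor\ell/k\rfloor$ disjoint blocks of $k$ consecutive sites in the run contains a good corner of $\xi\in\{\sigma,\tau\}$, which is active. So the run contains at least $\max(1,\lfloor\ell/k\rfloor)\ge\ell/(2k)$ active sites.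

Finally $d_x\le\eta_t^\top(x)\le H$ gives $\#\{x:d_x>0\}\ge2A_t/H$. Altogether there are at least $\frac1{2k}\cdot\frac{2A_t}H$ active sites, each contributing at least $p$ to $\Gamma$.
\end{proof}

\paragraph{Absorption.} Put $q=p/(kH)$, so that $q^{-1}\le C\sqrt L\log^2L$. The idea is the following. Suppose that $A$ were a driftless diffusion with values in $[0,M]$ and quadratic variation rate exactly $qA$ until it is absorbed at $0$. A nonnegative function $f$ with $af''(a)=-1$, such as $a\mapsto a+a\log(M/a)$, would satisfy $\frac12qAf''(A)=-\frac q2$, so the expected time to absorption from $a$ would be at most $\frac2qf(a)$. In our case $A$ is bounded by a multiple of $L^2$. A concave $f$ whose slope is between $0$ and $O(\log L)$ also tolerates the drift \eqref{eq:drift}, of which only the total expected amount is known. We use such a function, modified near $0$ because $A$ has jumps.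

\begin{proposition}\label{prop:coal}
For each of the two pairs, $P(A_{t_0+L^2}>0)\to0$ as $L\to\infty$.
\end{proposition}

\begin{proof}
We have $0\le A\le\frac12\sum_x\top_x=\frac{L^2}8$. For $0\le a\le L^2-1$ let
\[
f(a)=\int_0^a\log\frac{L^2}{1+s}\,ds .
\]
Then $0\le f'(a)\le2\log L$, $0\le f(a)\le2a\log L$ and $f''(a)=-\frac1{1+a}$. Let $a\ge1$ and $|j|\le2$, where $a$ and $a+j$ lie in $[0,L^2/8]$. By Taylor's formula, with some $\zeta\in[0,a+2]$,
\[
f(a+j)-f(a)=f'(a)j-\frac{j^2}{2(1+\zeta)}\le f'(a)j-\frac{j^2}{2(a+3)}\le f'(a)j-\frac{j^2}{8a}.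
\]
Averaging over the outcome of a ring and summing over the ring sites, the generator of the triple applied to $f(A)$ at a state with $A\ge1$ is at most
\[
f'(A)\,b-\frac\Gamma{8A}\le\gamma_+(\log L)V_t-\frac\Gamma{8A},
\]
where we used $f'\ge0$, \eqref{eq:drift} and $f'\le2\log L$. Let $\varsigma$ be the first $t\ge t_0$ with $\xi_t\notin\mathcal G$ or $\max\eta_t^\top>H$, and let
\[
S=\min\bigl(t_0+L^2,\ \varsigma,\ \inf\{t\ge t_0:A_t=0\}\bigr).
\]
For $t_0\le t<S$ we have $A_t\ge1$ and, by Lemma~\ref{lem:gamma}, $\Gamma/(8A_t)\ge q/8$. Dynkin's formula between $t_0$ and $S$, together with $f\ge0$ and $V\ge0$, gives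
\[
\frac q8\,E[S-t_0]\le E[f(A_{t_0})]+\gamma_+\log L\int_{t_0}^{\infty}E[V_t]\,dt\le CL^{3/2-\delta/4}\log L,
\]
by $f(A)\le2A\log L$, $E[A_{t_0}]=\frac12D(t_0)$, Proposition~\ref{prop:contr}(i) and \eqref{eq:totaldrift}. Hence $E[S-t_0]\le CL^{2-\delta/4}\log^3L$, and by Markov's inequality
\[
P(S=t_0+L^2)\le CL^{-\delta/4}\log^3L\to0 .
\]
By Lemmas~\ref{lem:corners} and~\ref{lem:height}, $\varsigma>t_0+L^2$ with high probability. If $\varsigma>t_0+L^2$ and $S<t_0+L^2$, then $A_S=0$, and $A$ stays at $0$.
\end{proof}

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:main}]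
Let $t_2=t_0+L^2$. Proposition~\ref{prop:coal} for both pairs gives $P(\eta_{t_2}^\bot=\xi_{t_2}=\eta_{t_2}^\top)\to1$. For any $\eta\in\Omega_L$ the process of the grand coupling started from $\eta$ stays between $\eta_t^\bot$ and $\eta_t^\top$, so on this event it equals $\xi_{t_2}\sim\mu$. Therefore
\[
\max_\eta\|P_{t_2}^\eta-\mu\|_{\mathrm{TV}}\le1-P(\eta_{t_2}^\bot=\xi_{t_2}=\eta_{t_2}^\top)\to0 .
\]
For $L$ large $t_2\le(1+2\delta)\frac{L^2\log L}{\pi^2}$, and $\delta\in(0,1)$ was arbitrary.
\end{proof}

\section{The lower bound in Theorem~\ref{thm:main}}\label{sec:lower}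

Let $\lambda\in(0,2)$, $\delta\in(0,1)$, $g_x=\sin(\pi x/L)$ and $\Phi(\eta)=\sum_xg_x\eta_x$. We show that at time $(1-\delta)\frac{L^2\log L}{\pi^2}$ the chain started from $\top$ still has $\Phi$ much larger than in equilibrium. Summing \eqref{eq:gen} by parts, where $g$ and $\eta$ vanish at $0$ and $L$,
\begin{equation}\label{eq:Phi}
\mathcal L\Phi=-\kappa\Phi+\sum_{x\text{ odd}}g_xu_{x-1}u_{x+1}-\gamma\sum_{x\text{ even}}g_xv_x .
\end{equation}

\emph{The wall terms are small in equilibrium.} For even $0<x<L$, \eqref{eq:genu} and \eqref{eq:contact} give $\mu(v_x)=\frac{1+\lambda}\lambda\mu(u_x)\le C\min(x,L-x)^{-3/2}$. For odd $x$, $u_{x-1}u_{x+1}\le u_y$ for a $y\in\{x-1,x+1\}$ with $0<y<L$, and $\min(y,L-y)\ge\frac23\min(x,L-x)$, so $\mu(u_{x-1}u_{x+1})$ has the same bound. Since $g_x\le\pi\min(x,L-x)/L$,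
\begin{equation}\label{eq:wall}
\sum_{x\text{ even}}g_x\mu(v_x)+\sum_{x\text{ odd}}g_x\mu(u_{x-1}u_{x+1})\le\frac CL\sum_{1\le x\le L}x^{-1/2}\le CL^{-1/2}.
\end{equation}
This is the place where the repulsion of the path by the axis enters.

\emph{Equilibrium.} From $\mu(\mathcal L\Phi)=0$, \eqref{eq:Phi}, \eqref{eq:wall} and $|\gamma|\le1$, $\mu(\Phi)\le\kappa^{-1}CL^{-1/2}\le CL^{3/2}$.

\emph{Start from $\top$.} Let $M$ be the martingale part of $\Phi(\eta_t^\top)$. Variation of constants in \eqref{eq:Phi}, after dropping nonnegative terms, gives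
\[
\Phi(\eta_t^\top)\ge e^{-\kappa t}\Phi(\top)-\gamma_+\int_0^te^{-\kappa(t-s)}\sum_{x\text{ even}}g_xv_x(\eta_s^\top)\,ds+\int_0^te^{-\kappa(t-s)}\,dM_s .
\]
A ring at $x$ changes $\Phi$ by at most $2g_x$, so $d\langle M\rangle_s\le4\sum_xg_x^2\,ds=2L\,ds$, and the last term has variance at most $L/\kappa\le CL^3$. Since $v_x$ is decreasing, $P_s^\top(v_x)\le\mu(v_x)$, and by \eqref{eq:wall} the middle term has expected absolute value at most $\kappa^{-1}CL^{-1/2}\le CL^{3/2}$. Now let $t=(1-\delta)\frac{L^2\log L}{\pi^2}$. Since $\kappa\le\frac{\pi^2}{2L^2}$, we have $e^{-\kappa t}\ge L^{-(1-\delta)/2}$. Moreover $\Phi(\top)\ge C^{-1}L^2$, because $g_x\ge\frac1{\sqrt2}$ and $\top_x\ge\frac L4$ for $\frac L4\le x\le\frac{3L}4$. So the first term is at least $C^{-1}L^{3/2+\delta/2}$. By the inequalities of Markov and Chebyshev,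
\[
P_t^\top\bigl(\Phi\ge L^{3/2+\delta/4}\bigr)\to1,\qquad\text{while}\qquad\mu\bigl(\Phi\ge L^{3/2+\delta/4}\bigr)\le CL^{-\delta/4}\to0 .
\]
Hence $\|P_t^\top-\mu\|_{\mathrm{TV}}\to1$. Since $\max_\eta\|P_t^\eta-\mu\|_{\mathrm{TV}}$ is nonincreasing in $t$, it follows that $T^{L,\lambda}_{\mathrm{mix}}(\varepsilon)\ge(1-\delta)\frac{L^2\log L}{\pi^2}$ for $L$ large. As $\delta\in(0,1)$ was arbitrary, this and the upper bound of Section~\ref{sec:coal} prove Theorem~\ref{thm:main}. \qed

\section{The critical case: proof of Theorem~\ref{thm:crit}}\label{sec:crit}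

Let $\lambda=2$. Lemma~\ref{lem:ab} and formulas \eqref{eq:Dg}, \eqref{eq:push} still hold, but $\frac\lambda4-\frac{\lambda-1}\lambda=0$. With the weight \eqref{eq:sine} the bracket in \eqref{eq:bracket} equals $\frac12(1-\cos\omega)g_y>0$, so our estimate just fails to give the differential inequality for $D_g$, and Proposition~\ref{prop:contr}(ii) is lost. We keep the contraction by correcting the area with a multiple of the contact terms. For any $\beta>0$ take $\omega$, $g$, $g_{\min}$ as in \eqref{eq:sine} and the line after it, and set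
\[
\widetilde D=D_g-\frac12\sum_{y\text{ even}}g_y\Delta_t(u_y).
\]
By \eqref{eq:uprime} and $\gamma=\frac13=\frac12\cdot\frac\lambda{1+\lambda}$, the terms with $\Delta_t(v_x)$ cancel in $\widetilde D'$. There is no need to estimate them by Lemma~\ref{lem:ab}(a). With \eqref{eq:push}, where $\frac\lambda8(g_{y-1}+g_{y+1})=\frac12g_y\cos\omega$,
\[
\widetilde D'\le-(1-\cos\omega)D_g+\Bigl(\frac12-\frac12\cos\omega\Bigr)\sum_{y\text{ even}}g_y\Delta_t(u_y)=-(1-\cos\omega)\widetilde D .
\]
The correction does not spoil positivity. Let $(\sigma,\tau)=(\eta^\bot,\xi)$ or $(\xi,\eta^\top)$ in the grand coupling, with $\xi_0\sim\mu$ independent of clocks and uniforms. Since heights at $x$ differ by even numbers and $\tau_x=0$ implies $\sigma_x=0$, for even $0<x<L$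
\[
m_x=E[\tau_x-\sigma_x]\ge2P(\sigma_x=0<\tau_x)=2\Delta_t(u_x).
\]
Hence $\widetilde D\ge\frac34D_g$. As $\widetilde D(0)\le D_g(0)\le L^2$,
\[
D(t)\le g_{\min}^{-1}D_g(t)\le\tfrac43\,g_{\min}^{-1}L^2e^{-(1-\cos\omega)t}
\]
in both cases. If $\eta_t^\bot\ne\eta_t^\top$, then $\frac12\sum_x(\eta_t^\top(x)-\eta_t^\bot(x))\ge1$. Adding the two cases,
\[
P(\eta_t^\bot\ne\eta_t^\top)\le\tfrac12\sum_xE[\eta_t^\top(x)-\eta_t^\bot(x)]\le\tfrac43\,g_{\min}^{-1}L^2e^{-(1-\cos\omega)t}.
\]
For $t=(1+\delta)(1+2\beta)^2\frac4{\pi^2}L^2\log L$ with $\delta>0$ we have $(1-\cos\omega)t\ge2(1+\delta)\log L-o(1)$, and the right side tends to $0$. As in Section~\ref{sec:coal}, the left side bounds $\max_\eta\|P_t^\eta-\mu\|_{\mathrm{TV}}$. Letting $\beta,\delta\to0$ proves Theorem~\ref{thm:crit}. \qed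

\begin{thebibliography}{9}
\bibitem{Source}
\emph{Cutoff For Polymer Pinning Dynamics In The Repulsive Phase},
\texttt{https://github.com/shjyang/shjyang.github.io}.
\end{thebibliography}

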